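# Covering the non-edges of sparse subgraphs of a projective plane

## 1. Rectangles, covers and the graph of a projective plane

Fix disjoint sets $V_1,V_2$ with $|V_1|=|V_2|=n$.

**Definition (bipartite graph, complement).** A bipartite $n\times n$ graph is a set of edges $G\subseteq V_1\times V_2$. Its (bipartite) complement is $\bar G=(V_1\times V_2)\setminus G$. The average degree of $G$ is $2|G|/(2n)=|G|/n$.

For example, a perfect matching $\{(u_i,v_i)\}$ has $n$ edges and average degree $1$, and its complement consists of the pairs $(u_i,v_j)$ with $i\ne j$.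

**Definition (clique covering number).** A rectangle is a set $A\times B$ with $A\subseteq V_1$, $B\subseteq V_2$. The clique covering number $\operatorname{cc}(G)$ is the least number of rectangles contained in $G$ whose union is $G$.

We always apply this to a complement. A rectangle inside $\bar H$ is a pair $(A,B)$ with no edge of $H$ between $A$ and $B$, so $\operatorname{cc}(\bar H)$ is the least number of independent sets of $H$ that cover all non-edges of $H$. Always $\operatorname{cc}(G)\le n$: use one rectangle $\{u\}\times N_G(u)$ for each $u\in V_1$.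

Example: let $H$ be a perfect matching with $n=2^m$, and write the index $i$ in binary. For each position $j\le m$ and each $\beta\in\{0,1\}$ take
$$\{u_i:\ \text{bit } j \text{ of } i \text{ is } \beta\}\times\{v_i:\ \text{bit } j\text{ of } i \text{ is } 1-\beta\}.$$
It contains no pair $(u_i,v_i)$, and two different indices differ in some bit. So $\operatorname{cc}(\bar H)\le 2m=2\log_2 n$.

**Definition (the graph $P_n$).** For a prime power $q$ let $n=q^2+q+1$. The projective plane $PG(2,q)$ has $n$ points and $n$ lines. Let $V_1$ be the set of points, $V_2$ the set of lines, and let $(p,L)$ be an edge of $P_n$ iff $p\in L$.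

Recall: every line has $q+1$ points, every point is on $q+1$ lines, two distinct points lie on exactly one common line, and two distinct lines meet in exactly one point. Thus $P_n$ has average degree $q+1$. For $q=2$ this is the Fano plane, with $7$ points, $7$ lines and $21$ incidences. Subgraphs $H\subseteq P_n$ keep the vertex sets $V_1,V_2$, so $\bar H=(V_1\times V_2)\setminus H$ also contains the deleted incidences.

**Definition (affine vertices).** In the affine chart, call the points $(x,y)\in\mathbb F_q^2$ and the lines $\{y=ax+b\}$, $(a,b)\in\mathbb F_q^2$, affine. A pair of an affine point and an affine line is an affine pair.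

There are $q^2$ affine points and $q^2$ affine lines. The other $q+1$ points are at infinity; the other $q+1$ lines are the vertical lines and the line at infinity. Exactly $q^3$ affine pairs are incident, since $a,b,x$ determine $y=ax+b$. For $q=2$: four affine points, the lines $y=0$, $y=1$, $y=x$, $y=x+1$ with two affine points each, and $8=2^3$ incidences.

Two facts will be used throughout. First, $n\le 2q^2$, because $q+1\le q^2$ for $q\ge2$. Second, if $H$ contains only affine pairs, then all non-edges involving a non-affine vertex are covered by two rectangles: (non-affine points)$\times V_2$ and $V_1\times$(non-affine lines).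

## 2. Does average degree $D$ inside $P_n$ force $D^{\varepsilon}$ rectangles?

The following is Problem 8.1 of "On Graph Complexity" (https://eccc.weizmann.ac.il/report/2004/005/revision/1/download).

**Problem 8.1.** Is there a constant $\varepsilon>0$ such that $\operatorname{cc}(\bar H)\ge D^{\varepsilon}$ for every subgraph $H$ of $P_n$ of average degree at least $D$? Here $\varepsilon$ must be independent of $q,n,D,H$, and $D\ge1$.

In plain words: thin out the incidence graph of a plane as you like, keeping average degree $D$. Must the non-edges need a power of $D$ many rectangles? For the whole plane they do: Theorem 3 in Section 10 gives $\operatorname{cc}(\bar P_n)\ge q/8$. The answer for subgraphs is nevertheless **no**, and we prove this in two strengths.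

**Theorem 1.** Let $q$ be prime and $s\ge0$ an integer. There is $H\subseteq P_n$ with
$$\frac{|H|}{n}\ \ge\ \frac{q^{1-2^{-s}}}{2^{s+4}},\qquad \operatorname{cc}(\bar H)\le(2\log_2q+s+4)^{2^s+2}+2 .$$

**Theorem 2.** For every $\delta\in(0,1)$ there is $C_\delta$ such that for every prime power $q$ there is $H\subseteq P_n$ with $|H|/n\ge q^{1-\delta}$ and $\operatorname{cc}(\bar H)\le C_\delta(\log_2q)^{C_\delta}$.

Theorem 1 already settles the problem. Suppose some $\varepsilon>0$ worked. Take $s=1$, a prime $q\ge1024$ and $D=\sqrt q/32\ge1$. Theorem 1 gives $H$ of average degree at least $D$, so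
$$\Bigl(\frac{\sqrt q}{32}\Bigr)^{\varepsilon}\le\operatorname{cc}(\bar H)\le(2\log_2q+5)^4+2 ,$$
which is false for all large primes $q$.

## 3. A pencil of lines through the points of one line

Let us see what can be done by hand. A perfect matching in $P_n$ exists (regular bipartite graphs have one, by Hall's theorem) and needs only logarithmically many rectangles: pad the binary labels of Section 1 to length $\lceil\log_2 n\rceil$. But there $D=1$, and $D^\varepsilon=1$ is no challenge.

Next, fix a line $L_0$ and let $H$ be all incidences $(p,L)$ with $p\in L_0$. Then $|H|=(q+1)^2=n+q$, so the average degree is $1+q/n$. The non-edges with $p\notin L_0$ form one rectangle. The remaining non-edges are pairs $p\in L_0$, $L\neq L_0$ with $p\ne\pi(L)$, where $\pi(L)$ is the point in which $L$ meets $L_0$. Label the points of $L_0$ by binary strings of length $m=\lceil\log_2(q+1)\rceil$. The $2m$ rectangles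
$$\{p\in L_0:\text{bit } j \text{ of } p\text{ is }\beta\}\times\{L\ne L_0:\text{bit } j\text{ of }\pi(L)\text{ is }1-\beta\}$$
cover them. So $\operatorname{cc}(\bar H)\le 2\lceil\log_2(q+1)\rceil+1$, but the average degree is barely above $1$.

Both examples share a mechanism: a non-edge means that two labels differ, and a difference has a short certificate (a bit position) that the point side and the line side can check separately. We need many more edges than these examples have, and still short certificates.

## 4. Certifying that an integer is nonzero by a small modulus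

An edge of $P_n$ between affine vertices is an equation $ax+b-y=0$ in $\mathbb F_q$. If an expression like this took integer values, we could certify that it is nonzero by a small modulus. This section makes that precise.

**Lemma 1.** $\operatorname{lcm}(1,\dots,M)\ge2^{M-1}$. Hence every nonzero integer $W$ with $|W|<2^{M-1}$ fails to be divisible by some $r\in\{2,\dots,M\}$.

*Proof.* For $0\le k\le M-1$, the Beta integral gives
$$\int_0^1x^k(1-x)^{M-1-k}\,dx=\frac{k!\,(M-1-k)!}{M!}=\frac1{M\binom{M-1}{k}} .$$
Expanding $(1-x)^{M-1-k}$ and integrating term by term shows that this number is an integer combination of $1,\frac12,\dots,\frac1M$. Multiplying by $\operatorname{lcm}(1,\dots,M)$ gives an integer, so $M\binom{M-1}k$ divides $\operatorname{lcm}(1,\dots,M)$ and is at most it. Summing over the $M$ values of $k$ gives $M2^{M-1}\le M\operatorname{lcm}(1,\dots,M)$.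

If all $r\le M$ divided $W\ne0$, then $\operatorname{lcm}(1,\dots,M)$ would divide $W$, so $|W|\ge2^{M-1}$. So if $|W|<2^{M-1}$, some $r\le M$ does not divide $W$, and $r\ne1$. $\square$

For instance $W=60$ is divisible by $2,3,4,5,6$; here $60<2^{6}$, so $M=7$, and $r=7$ does the job.

**Lemma 2 (residue covers).** Let $U,V$ be finite sets.

(a) Let $W(u,v)=\sum_{i=1}^m g_i(u)h_i(v)+h_0(v)$ with integer-valued functions $g_i$ on $U$ and $h_i$ on $V$, and suppose $|W|<2^{M-1}$ on $U\times V$. Then $\{W\neq0\}$ is a union of at most $M^{m+1}$ rectangles.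

(b) Let $W$ have the same form with all functions valued in a finite field $E$. Then $\{W\ne0\}$ is a union of at most $|E|^m$ rectangles.

*Proof.* (a) For $2\le r\le M$ and $c\in(\mathbb Z/r)^m$ let $A_{r,c}$ be the set of $u$ with $(g_1(u),\dots,g_m(u))\equiv c\pmod r$. For fixed $v$, the residue $W(u,v)\bmod r$ is the same for all $u\in A_{r,c}$. Let $B_{r,c}$ be the set of $v$ for which this residue is nonzero. Then $A_{r,c}\times B_{r,c}\subseteq\{W\ne0\}$. Conversely, if $W(u,v)\neq0$, Lemma 1 gives $r\in\{2,\dots,M\}$ with $W(u,v)\not\equiv0\pmod r$, and $(u,v)\in A_{r,c}\times B_{r,c}$ for the class $c$ of $u$. The number of rectangles is $\sum_{r=2}^Mr^m\le M^{m+1}$.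

(b) Do the same with the classes $A_c=\{u:(g_i(u))_i=c\}$, $c\in E^m$, and no reduction. $\square$

Note the shape of the requirement. The number $m$ of products must be small and the integer $W$ must be at most polynomially large; the sizes of the individual $g_i,h_i$ do not matter. For the matching, with integer labels $u,v\in[0,n-1]$, take $W=u-v$ and $m=1$: this gives $M^2$ rectangles with $M=\lfloor\log_2n\rfloor+2$, a slightly worse version of the binary cover.

## 5. Fixing the carry of $ax+b$ gives only logarithmic degree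

Let $q$ be prime and represent $\mathbb F_q$ by the integers $0,\dots,q-1$. A pair is an incident affine pair iff
$$ax+b-y=q\kappa\quad\text{for some }\kappa\in\mathbb Z. \tag{1}$$
Call $\kappa$ the carry. The sensible first attempt is to keep only the incidences with one fixed carry $\kappa$, because then membership is an integer equation:
$$H_\kappa=\{\text{affine pairs with } ax+b-y-q\kappa=0\text{ in }\mathbb Z\}\subseteq P_n .$$
Since $-(q-1)\le ax+b-y\le(q-1)^2+(q-1)=q(q-1)$, only $\kappa\in\{0,\dots,q-1\}$ occur, and then $|ax+b-y-q\kappa|<q^2$ for all affine pairs. Lemma 2(a) with $g_1=x$, $g_2=y$ and $M=\lfloor2\log_2q\rfloor+2$ gives $\operatorname{cc}(\bar H_\kappa)\le M^3+2$. The cover is small, as desired.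

The degree is the trouble. The $q^3$ incidences are shared among $q$ carries, so pigeonhole gives a carry with only $|H_\kappa|\ge q^2$. No choice of $\kappa$ does much better. For an edge of $H_\kappa$ we need $|ax-q\kappa|=|b-y|<q$. For given $a\ge1$ the admissible $x$ lie in an open interval of length $2q/a$, so there are at most $2q/a+1$ of them; for $a=0$ there are at most $q$. Hence the number of pairs $(a,x)$ is at most
$$q+\sum_{a=1}^{q-1}\Bigl(\frac{2q}a+1\Bigr)\le 2q+2q(1+\ln q)=q(4+2\ln q),$$
and each pair $(a,x)$ allows at most $q$ pairs $(b,y)$. So $|H_\kappa|/n\le 4+2\ln q$. The cover bound $M^3+2$ exceeds this degree, so nothing follows against any $\varepsilon\le1$.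

The exact obstruction is that $\kappa$ takes about $q$ values, and fixing one costs a factor of $q$. But $\kappa$ is far from arbitrary: by (1),
$$\Bigl|\kappa-\frac{ax}q\Bigr|=\frac{|b-y|}q<1 ,\tag{2}$$
so $x$ and $a$ together nearly determine it. We cannot put $\lfloor ax/q\rfloor$ into Lemma 2, because it is not visibly a short sum of products (function of point)$\times$(function of line). An approximation of $ax/q$ by such a sum of integer products would be enough: predict $\kappa$ by the sum, and fix only the error of the prediction.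

The simplest predictor is $\lfloor x/\sqrt q\rfloor\lfloor a/\sqrt q\rfloor$. With $\xi=x/\sqrt q=m+\xi'$ and $\eta=a/\sqrt q=l+\eta'$ (integer and fractional parts),
$$\xi\eta-ml=m\eta'+\xi'\eta\in[0,2\sqrt q),$$
so the error takes about $2\sqrt q$ values rather than $q$. Example: $q=101$, $x=57$, $a=83$. Then $ax/q=4731/101\approx46.84$, the prediction is $5\cdot8=40$, and the error $6.84$ is below $2\sqrt{101}\approx20.1$. One product already leaves $q^3/O(\sqrt q)$ edges, that is, average degree of order $\sqrt q$.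

## 6. Approximating a product by few integer products

The remainder $m\eta'+\xi'\eta$ is a sum of two products, each of the original kind with a smaller range, so the splitting can be repeated.

**Lemma 3.** Let $X,Y>0$, $Z=XY\ge1$, $s\ge0$. There are functions $\varphi_i:[0,X]\to\mathbb Z_{\ge0}$ and $\psi_i:[0,Y]\to\mathbb Z_{\ge0}$, $1\le i\le2^s-1$, such that for all $\xi\in[0,X]$, $\eta\in[0,Y]$
$$\Bigl|\xi\eta-\sum_i\varphi_i(\xi)\psi_i(\eta)\Bigr|\le2^sZ^{2^{-s}},\qquad0\le\varphi_i(\xi)\psi_i(\eta)\le Z .$$

*Proof.* Induction on $s$. For $s=0$ the sum is empty and $0\le\xi\eta\le Z$.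

For the step $s\to s+1$, first balance the ranges. With $\lambda=\sqrt{Y/X}$ we have $\xi\eta=(\lambda\xi)(\lambda^{-1}\eta)$, and $\lambda\xi$, $\lambda^{-1}\eta$ both range in $[0,\sqrt{XY}]$. Functions that work for the rescaled variables, composed with the rescaling, work for the original ones. So assume $X=Y=R:=\sqrt Z\ge1$.

Write $\xi=m+\xi'$, $\eta=l+\eta'$ with $m=\lfloor\xi\rfloor$, $l=\lfloor\eta\rfloor$. Then
$$\xi\eta=ml+m\eta'+\xi'\eta .$$
The product $ml$ is an integer product with $0\le ml\le\xi\eta\le Z$; it is one term. Apply the case $s$ to $m\eta'$, with ranges $[0,R]$ and $[0,1]$, and to $\xi'\eta$, with ranges $[0,1]$ and $[0,R]$. Both have $Z'=R\ge1$, so the hypothesis holds, the terms lie in $[0,R]\subseteq[0,Z]$, and each error is at most $2^sR^{2^{-s}}=2^sZ^{2^{-(s+1)}}$. The new functions depend on $\xi$ only (through $m$ or $\xi'$) and on $\eta$ only. There are $1+2(2^s-1)=2^{s+1}-1$ terms, and the total error is at most $2^{s+1}Z^{2^{-(s+1)}}$. $\square$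

## 7. Proof of Theorem 1: prime $q$

**Step 1: predict the carry.** Represent $\mathbb F_q$ by integers in $[0,q-1]$. Apply Lemma 3 to $\xi=x/\sqrt q$ and $\eta=a/\sqrt q$ in $[0,\sqrt q]$, so $Z=q$. We obtain nonnegative integers $\varphi_i(x),\psi_i(a)$, $1\le i\le2^s-1$, with
$$\Bigl|\frac{ax}q-\sum_i\varphi_i(x)\psi_i(a)\Bigr|\le2^sQ,\quad Q:=q^{2^{-s}},\qquad0\le\varphi_i(x)\psi_i(a)\le q. \tag{3}$$

**Step 2: keep the most frequent prediction error.** For an incident affine pair with carry $\kappa$, put $\kappa'=\kappa-\sum_i\varphi_i(x)\psi_i(a)$. This is an integer, and by (2) and (3), $|\kappa'|\le2^sQ+1$. So it takes at most $2(2^sQ+1)+1=2^{s+1}Q+3\le2^{s+3}Q$ values. Let $\kappa_0$ be its most frequent value among the $q^3$ incident affine pairs, and let $H$ be the set of affine pairs with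
$$W:=ax+b-y-q\Bigl(\kappa_0+\sum_i\varphi_i(x)\psi_i(a)\Bigr)=0\quad\text{in }\mathbb Z .$$
If $W=0$, then $ax+b\equiv y\pmod q$, so $H\subseteq P_n$. Conversely, for an incident pair $W=q(\kappa'-\kappa_0)$, so every incident pair with $\kappa'=\kappa_0$ is in $H$. Therefore $|H|\ge q^3/(2^{s+3}Q)$, and with $n\le2q^2$,
$$\frac{|H|}n\ge\frac{q}{2^{s+4}Q}=\frac{q^{1-2^{-s}}}{2^{s+4}} .$$

**Step 3: bound $W$ on all affine pairs, not only incident ones.** We have $|ax+b-y|\le q^2+q$. Next, $q\sum_i\varphi_i\psi_i\le(2^s-1)q^2$ by (3). Finally, $q|\kappa_0|\le q(2^sQ+1)\le2^sq^2+q$. Altogether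
$$|W|\le q^2+q+(2^s-1)q^2+2^sq^2+q=2^{s+1}q^2+2q\le2^{s+2}q^2 .$$
With $M=\lfloor2\log_2q\rfloor+s+4$ we get $M-1>2\log_2q+s+2$, so $|W|<2^{M-1}$.

**Step 4: cover.** The affine non-edges of $H$ are exactly the affine pairs with $W\ne0$. And $W$ has the form of Lemma 2(a), with point functions $x,\ y,\ \varphi_1(x),\dots,\varphi_{2^s-1}(x)$, corresponding line functions $a,\ -1,\ -q\psi_1(a),\dots,-q\psi_{2^s-1}(a)$, and $h_0=b-q\kappa_0$. Here $m=2^s+1$, so at most $M^{2^s+2}$ rectangles cover the affine non-edges. Two more cover the non-edges with a non-affine vertex. Since $M\le2\log_2q+s+4$, Theorem 1 follows. $\blacksquare$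

**Remark.** Let $s$ grow with $q$, with $2^s$ within a constant factor of $\sqrt{\log_2q}$. Then $q^{2^{-s}}=2^{O(\sqrt{\log q})}$, so for primes $q\to\infty$ the average degree is $q^{1-o(1)}$, while $\operatorname{cc}(\bar H)\le2^{O(\sqrt{\log q}\,\log\log q)}=q^{o(1)}$.

## 8. Carries in $\mathbb F_p[t]$

For $q=p^k$ with $k>1$, multiplication in $\mathbb F_q$ is no longer multiplication of integers modulo $q$. But $\mathbb F_q=\mathbb F_p[t]/(f)$ with $f$ monic irreducible of degree $k$, and one can imitate the argument with $\mathbb F_p[t]$ in the role of $\mathbb Z$. The role of the reals is played by the following field.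

**Definition (Laurent series in $1/t$).** $\mathbb F_p((1/t))$ is the field of formal series $\xi=\sum_{i\le d}c_it^i$, $c_i\in\mathbb F_p$, with finitely many positive powers. If $c_d\ne0$, then $\deg\xi=d$; $\deg0=-\infty$. The polynomial part of $\xi$ is $\sum_{0\le i\le d}c_it^i\in\mathbb F_p[t]$; subtracting it leaves degree at most $-1$.

The field contains $\mathbb F_p[t]$ and all quotients of polynomials. Moreover $\deg(\xi\eta)=\deg\xi+\deg\eta$ and $\deg(\xi+\eta)\le\max(\deg\xi,\deg\eta)$. Example, $p=2$, $f=t^2+t+1$: since $t^2=f+(t+1)$ in characteristic $2$, we have $t^2/f=1+(t+1)/f$, where $(t+1)/f$ has degree $-1$; so the polynomial part of $t^2/f$ is $1$.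

The next lemma is Lemma 3 in this setting. Degrees do not build up when we add, so the error has no factor like $2^s$.

**Lemma 4.** Let $p$ be prime, $A,B\in\mathbb Z$, $z=A+B$, $s\ge0$. There are functions $\varphi_i$ on $\{\xi\in\mathbb F_p((1/t)):\deg\xi\le A\}$ and $\psi_i$ on $\{\deg\eta\le B\}$, $1\le i\le2^s-1$, with values in $\mathbb F_p[t]$, such that
$$\deg\Bigl(\xi\eta-\sum_i\varphi_i(\xi)\psi_i(\eta)\Bigr)\le2^{-s}\max(z+1,0)-1 .$$
Moreover $\deg(\varphi_i\psi_i)\le z$ if $z\ge0$, and all $\varphi_i,\psi_i$ are $0$ if $z<0$.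

*Proof.* If $z<0$, take zero functions: $\deg(\xi\eta)\le z\le-1$. If $s=0$ and $z\ge0$, the sum is empty and $\deg(\xi\eta)\le z=(z+1)-1$.

Let $z\ge0$ and pass from $s$ to $s+1$. Multiplying $\xi$ by $t^e$ and $\eta$ by $t^{-e}$ for a suitable $e$, assume $A=\lceil z/2\rceil$, $B=\lfloor z/2\rfloor$. Let $m,l$ be the polynomial parts of $\xi,\eta$, and $\xi'=\xi-m$, $\eta'=\eta-l$, both of degree at most $-1$. Then $\xi\eta=ml+m\eta'+\xi'\eta$, and $ml$ is one term, with $\deg(ml)\le A+B=z$. Apply case $s$ to $m\eta'$ (degree bounds $A$ and $-1$, sum $A-1$) and to $\xi'\eta$ (degree bounds $-1$ and $B$, sum $B-1$). Both sums are at most $\lceil z/2\rceil-1$ and $\lceil z/2\rceil\le(z+1)/2$, so both errors have degree at most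
$$2^{-s}\cdot\frac{z+1}2-1=2^{-(s+1)}(z+1)-1 ,$$
and so has their sum. The terms from case $s$ are zero or have degree at most $\lceil z/2\rceil-1\le z$. There are $1+2(2^s-1)=2^{s+1}-1$ terms. $\square$

## 9. Proof of Theorem 2: all prime powers

**Step 1: reduce to a cleaner count.** Fix $s$ with $3\cdot2^{-s}<\delta/2$. We shall construct, for every prime power $q$, a graph $H\subseteq P_n$ consisting of affine pairs with
$$|H|\ge q^{3-3\cdot2^{-s}},\qquad\operatorname{cc}(\bar H)\le C_s(\log_2q)^{C_s}, \tag{4}$$
where $C_s$ depends only on $s$. This is enough. Indeed $n\le2q^2$ gives $|H|/n\ge\frac12q^{1-3\cdot2^{-s}}\ge\frac12q^{1-\delta/2}\ge q^{1-\delta}$ as soon as $q^{\delta/2}\ge2$. For the finitely many smaller $q$ take $H=P_n$: its average degree is $q+1\ge q^{1-\delta}$ and $\operatorname{cc}(\bar H)\le n\le2q^2<2^{1+4/\delta}$, a constant; since $\log_2q\ge1$, it is absorbed in $C_\delta$.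

**Step 2: predict the polynomial carry.** Let $q=p^k$ and represent elements of $\mathbb F_q$ by polynomials of degree at most $k-1$. Apply Lemma 4 to $\xi=x$ and $\eta=a/f$, with $A=k-1$, $B=-1$, $z=k-2$, and write $\varphi_i(x),\psi_i(a)$ for the resulting polynomials. For an incident affine pair, $ax+b-y=f\kappa$ with $\kappa\in\mathbb F_p[t]$, and $\kappa-ax/f=(b-y)/f$ has degree at most $-1$. Hence
$$\kappa'=\kappa-\sum_i\varphi_i(x)\psi_i(a)$$
is a polynomial of degree at most $2^{-s}(k-1)-1$. Such a polynomial has $\lfloor2^{-s}(k-1)\rfloor$ free coefficients, so there are at most $p^{\lfloor2^{-s}(k-1)\rfloor}\le q^{2^{-s}}$ possibilities. Let $\kappa_0$ be the most frequent one and put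
$$W=ax+b-y-f\Bigl(\kappa_0+\sum_i\varphi_i(x)\psi_i(a)\Bigr)\in\mathbb F_p[t],\qquad H_1=\{\text{affine pairs with }W=0\}.$$
As before, $W=0$ implies incidence, so $H_1\subseteq P_n$, and all incident pairs with $\kappa'=\kappa_0$ are in $H_1$, so $|H_1|\ge q^{3-2^{-s}}$.

**Step 3: bound $\deg W$.** For every affine pair $\deg W\le2k-2$. Indeed $\deg(ax)\le2k-2$, and $b,y$ have degree at most $k-1\le2k-2$. If $k\ge2$, then $\deg(f\varphi_i\psi_i)\le k+(k-2)$, and $\deg\kappa_0\le2^{-s}(k-1)-1\le k-2$ gives $\deg(f\kappa_0)\le2k-2$. If $k=1$, all $\varphi_i,\psi_i$ and $\kappa_0$ are $0$.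

So a nonzero $W$ can be certified by a point $\theta$ with $W(\theta)\ne0$, taken from any field that contains $\mathbb F_p$, with at least $2k-1$ points available. The value $W(\theta)$ has the form of Lemma 2(b), so the cover is small if the field is. When $p$ is large compared with $\log q$ (for example $q=p^2$), every such field has at least $p$ elements, and the count $|E|^m$ is a power of $q$. This forces a case distinction. Let $p_s=2^{(s+2)2^{s+2}}$.

**Step 4 (Case I: $p<\max(2k-1,p_s)$): evaluate in a small field.** Take $H=H_1$; then $|H|\ge q^{3-2^{-s}}\ge q^{3-3\cdot2^{-s}}$. Let $E=\mathbb F_{p^e}$ with $e\ge1$ minimal such that $p^e\ge2k-1$. Either $e=1$ and $|E|=p$, or $p^{e-1}<2k-1$. In both cases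
$$|E|\le p(2k-1)\le\max(2k-1,p_s)(2k-1)\le4k^2p_s .$$
If $W\neq0$, then $W$ has at most $2k-2<|E|$ roots in $E$, so some $\theta\in E$ has $W(\theta)\ne0$. For fixed $\theta$,
$$W(\theta)=x(\theta)a(\theta)-y(\theta)-\sum_i\varphi_i(x)(\theta)\cdot f(\theta)\psi_i(a)(\theta)+b(\theta)-f(\theta)\kappa_0(\theta)$$
has the form of Lemma 2(b) with $m=2^s+1$ point functions $x(\theta),y(\theta),\varphi_i(x)(\theta)$. So $\{W(\theta)\ne0\}$ is a union of at most $|E|^{2^s+1}$ rectangles, which lie in $\bar H$ because $W(\theta)\neq0$ implies $W\ne0$. Over all $\theta\in E$, and with two rectangles for non-affine vertices,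
$$\operatorname{cc}(\bar H)\le|E|^{2^s+2}+2\le(4k^2p_s)^{2^s+2}+2 ,$$
and $k\le\log_2q$ because $q\ge2^k$. This is (4).

**Step 5 (Case II: $p\ge\max(2k-1,p_s)$): a second carry at each evaluation point.** The purpose of this step is to replace each equation $W(\theta)=0$ in $\mathbb F_p$, which is a congruence modulo $p$, by an integer equation, exactly as in Theorem 1. Fix $\Theta\subseteq\mathbb F_p$ with $|\Theta|=2k-1$. For $\theta\in\Theta$,
$$W(\theta)=\sum_{i=0}^{2^s-1}\alpha_i\beta_i+\beta_*-\alpha_*\quad\text{in }\mathbb F_p ,$$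
where $\alpha_0=x(\theta)$, $\alpha_i=\varphi_i(x)(\theta)$ for $i\ge1$, $\alpha_*=y(\theta)$ depend only on the point and $\theta$, and $\beta_0=a(\theta)$, $\beta_i=-f(\theta)\psi_i(a)(\theta)$ for $i\ge1$, $\beta_*=b(\theta)-f(\theta)\kappa_0(\theta)$ depend only on the line and $\theta$. Lift all of these to integers in $[0,p-1]$ and put
$$\widetilde W_\theta=\sum_{i=0}^{2^s-1}\alpha_i\beta_i+\beta_*-\alpha_*\in\mathbb Z,\qquad\widetilde W_\theta\equiv W(\theta)\pmod p .$$

Put $s'=s+1$. Apply Lemma 3, with $s'$ in place of $s$ and $Z=p$, to each product $(\alpha_i/\sqrt p)(\beta_i/\sqrt p)$. This gives nonnegative integers $\Phi_{ij}$ (functions of $\alpha_i$) and $\Psi_{ij}$ (functions of $\beta_i$), $1\le j\le2^{s'}-1$, with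
$$\Bigl|\frac{\alpha_i\beta_i}p-\sum_j\Phi_{ij}\Psi_{ij}\Bigr|\le2^{s'}p^{2^{-s'}},\qquad0\le\Phi_{ij}\Psi_{ij}\le p .$$
For a pair in $H_1$ we have $W=0$, so $\widetilde W_\theta=p\kappa_\theta$ with $\kappa_\theta\in\mathbb Z$. Since $|\beta_*-\alpha_*|/p<1$, the integer $\kappa'_\theta=\kappa_\theta-\sum_{i,j}\Phi_{ij}\Psi_{ij}$ satisfies
$$|\kappa'_\theta|\le2^{s+s'}p^{2^{-s'}}+1, \tag{5}$$
so it takes at most $2^{s+s'+1}p^{2^{-s'}}+3\le2^{s+s'+3}p^{2^{-s'}}=2^{2s+4}p^{2^{-s-1}}$ values.

**Step 6: pigeonhole all second carries at once.** The tuple $(\kappa'_\theta)_{\theta\in\Theta}$ has $2k-1$ entries, so on $H_1$ it takes at most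
$$\bigl(2^{2s+4}p^{2^{-s-1}}\bigr)^{2k}=2^{4k(s+2)}\,p^{k2^{-s}}=2^{4k(s+2)}q^{2^{-s}}$$
values. Here $s'=s+1$ rather than $s$ pays for having about $2k$ evaluation points. Moreover $p\ge p_s$ says $\log_2p\ge4(s+2)2^s$, so $q^{2^{-s}}=2^{k2^{-s}\log_2p}\ge2^{4k(s+2)}$, and the number of tuples is at most $q^{2\cdot2^{-s}}$. Let $(\kappa_{0,\theta})$ be the most frequent tuple on $H_1$, and let $H$ be the set of affine pairs with
$$W'_\theta:=\widetilde W_\theta-p\Bigl(\kappa_{0,\theta}+\sum_{i,j}\Phi_{ij}\Psi_{ij}\Bigr)=0\ \text{ in }\mathbb Z\quad\text{for all }\theta\in\Theta .$$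

If all $W'_\theta=0$, then $W(\theta)=0$ in $\mathbb F_p$ for the $2k-1$ points $\theta\in\Theta$, and $\deg W\le2k-2$ forces $W=0$. So $H\subseteq H_1\subseteq P_n$. Pairs of $H_1$ whose tuple is $(\kappa_{0,\theta})$ belong to $H$, because there $W'_\theta=p(\kappa'_\theta-\kappa_{0,\theta})=0$. Hence
$$|H|\ge\frac{|H_1|}{q^{2\cdot2^{-s}}}\ge q^{3-3\cdot2^{-s}} .$$

**Step 7: cover in Case II.** An affine non-edge of $H$ has $W'_\theta\ne0$ for some $\theta\in\Theta$, and $W'_\theta\neq0$ implies non-edge. For all affine pairs, using (5) for $\kappa_{0,\theta}$ and $p^{2^{-s'}}\le p$,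
$$|W'_\theta|\le(2^sp^2+p)+2^s(2^{s'}-1)p^2+(2^{s+s'}p^2+p)=2^{s+s'+1}p^2+2p\le2^{s+s'+2}p^2=2^{2s+3}p^2 .$$
With $M'=\lfloor2\log_2p\rfloor+2s+5$ this is less than $2^{M'-1}$. For fixed $\theta$, $W'_\theta$ has the form of Lemma 2(a) with point functions $\alpha_0,\dots,\alpha_{2^s-1},\ \alpha_*,\ (\Phi_{ij})$. Their number is $m=2^s+1+2^s(2^{s+1}-1)=2^{2s+1}+1$. So at most $M'^{\,m+1}$ rectangles cover $\{W'_\theta\ne0\}$, and
$$\operatorname{cc}(\bar H)\le(2k-1)\,M'^{\,2^{2s+1}+2}+2 .$$
Since $2k-1\le2\log_2q$ and $M'\le2\log_2q+2s+5$, this is (4). $\blacksquare$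

**Corollary 1.** Given $\varepsilon,\delta>0$ there is $C=C(\varepsilon,\delta)$ such that for all sufficiently large prime powers $q$ the inequality of Problem 8.1 fails for every $D\in[(\log_2q)^C,q^{1-\delta}]$.

*Proof.* If $\delta\ge1$, take $C=1$; the interval is empty for $q>2$. If $\delta<1$, let $C=(C_\delta+1)/\varepsilon$ and let $H$ be the graph of Theorem 2. Its average degree is at least $q^{1-\delta}\ge D$, while $D^\varepsilon\ge(\log_2q)^{C_\delta+1}>C_\delta(\log_2q)^{C_\delta}\ge\operatorname{cc}(\bar H)$ once $\log_2q>C_\delta$. $\square$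

## 10. Lower bounds: distinct neighborhoods, eigenvalues, Chebyshev polynomials

How much of the upper bounds is forced?

**Theorem 3.** Let $H\subseteq P_n$ have average degree exactly $D\ge2$, and $t=\operatorname{cc}(\bar H)$. Then

1. $t\ge\log_2\bigl((D-1)(q+1)\bigr)\ge\log_2q$.
2. $t\ge\dfrac q{8\max\{1,\,q+1-D\}}$.
3. $\Bigl(\sqrt t\,\ln\dfrac{16(q+1)}D+1\Bigr)\ln15\ \ge\ \ln\dfrac{0.3\,D}{\sqrt q}$.

**Proof of part 1: read neighborhoods off the cover.** Let $A_i\times B_i$, $i\le t$, be an optimal cover of $\bar H$, and for a point $u$ let $S_u=\{i:u\in A_i\}$. The neighborhood $N_H(u)=V_2\setminus\bigcup_{i\in S_u}B_i$ is determined by $S_u$. Two distinct points share only one line, so points of $H$-degree at least $2$ have pairwise distinct neighborhoods. If there are $n_2$ such points, then $2^t\ge n_2$. Counting edges, $nD=|H|\le(n-n_2)+n_2(q+1)=n+n_2q$, so $n_2\ge n(D-1)/q\ge(q+1)(D-1)$, since $n/q\geq q+1$. As $D\ge2$, this is at least $q+1\ge q$. $\square$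

For the other parts we need that incidences are evenly spread over large rectangles.

**Lemma 5.** Let $N$ be the point-line incidence matrix, $J$ the all-ones $n\times n$ matrix, $E=N-\frac{q+1}nJ$. For all $A\subseteq V_1$, $B\subseteq V_2$,
$$|\mathbf 1_A^TE\mathbf 1_B|\le\sqrt{q|A||B|}\le n\sqrt q .$$
Moreover $\frac{q+1}n\le\frac37$.

*Proof.* A point lies on $q+1$ lines and two points share one line, so $NN^T=qI+J$; also $NJ=(q+1)J=JN^T$, $J^2=nJ$, and $(q+1)^2=n+q$. Therefore
$$EE^T=qI+J-\frac{2(q+1)^2}nJ+\frac{(q+1)^2}{n}J=qI+J-\frac{n+q}nJ=q\Bigl(I-\frac1nJ\Bigr).$$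
Since $J$ is positive semidefinite, $\|E^Tw\|^2=w^TEE^Tw\le q\|w\|^2$ for every $w$. By Cauchy–Schwarz $|\mathbf 1_A^TE\mathbf 1_B|\le\|E^T\mathbf 1_A\|\,\|\mathbf 1_B\|\le\sqrt{q|A|}\sqrt{|B|}$. Finally $\frac{q+1}{q^2+q+1}=\bigl(q+\frac1{q+1}\bigr)^{-1}$ decreases in $q$ and equals $\frac37$ at $q=2$. $\square$

**Proof of part 2: rectangles in $\bar H$ are small when $H$ is nearly complete.** Let $A\times B\subseteq\bar H$ and $\alpha=|A||B|>0$. Edges of $P_n$ inside $A\times B$ belong to $P_n\setminus H$, so there are at most $n(q+1-D)$ of them. By Lemma 5 their number $\mathbf 1_A^TN\mathbf 1_B$ is at least $\frac{(q+1)\alpha}n-\sqrt{q\alpha}$. So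
$$\frac{(q+1)\alpha}n\le n(q+1-D)+\sqrt{q\alpha} .$$
One of the two terms on the right is at least half of the left side. Solving for $\alpha$ in each case,
$$\alpha\le\max\Bigl\{\frac{2n^2(q+1-D)}{q+1},\ \frac{4n^2q}{(q+1)^2}\Bigr\} .$$
Since $|\bar H|=n^2-nD\ge n^2-n(q+1)\ge\frac47n^2\ge\frac12n^2$, and $t$ rectangles cover $\bar H$,
$$t\ge\frac{n^2/2}{\max\alpha}\ge\min\Bigl\{\frac{q+1}{4(q+1-D)},\ \frac{(q+1)^2}{8q}\Bigr\}\ge\min\Bigl\{\frac{q+1}{4(q+1-D)},\ \frac q8\Bigr\}\ge\frac q{8\max\{1,q+1-D\}},$$
where the first entry is read as $+\infty$ when $D=q+1$. $\square$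

**Toward part 3: inclusion–exclusion.** Lemma 5 controls $\langle\mathbf 1_{A\times B},E\rangle$ for rectangles, where $\langle F,E\rangle=\sum_{u,v}F_{uv}E_{uv}$. On the other hand $H$ correlates strongly with $E$:
$$\langle\mathbf 1_H,E\rangle=nD\Bigl(1-\frac{q+1}n\Bigr)\ge\tfrac47nD .$$
So express $\mathbf 1_H$ through rectangles. Directly, $\mathbf 1_H=\prod_i(1-\mathbf 1_{A_i\times B_i})$ expands into $2^t$ signed rectangles, whence $2^tn\sqrt q\ge\frac47nD$, that is, $t\ge\log_2\frac{4D}{7\sqrt q}$. This is only of order $\log q$ even for $D$ of order $q$. The product is a polynomial of degree $t$ in the number of rectangles containing a pair; a polynomial of degree about $\sqrt t$ that is merely small off $H$ does better.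

Recall the Chebyshev polynomials: $T_0=1$, $T_1=x$, $T_{k+1}=2xT_k-T_{k-1}$ (so $T_2=2x^2-1$, $T_3=4x^3-3x$). They satisfy $|T_k|\le1$ on $[-1,1]$, and for $x\ge1$
$$T_k(x)=\tfrac12\bigl((x+\sqrt{x^2-1})^k+(x-\sqrt{x^2-1})^k\bigr)\ge1,$$
the inequality because the two powers have product $1$. We need two estimates.

First, for $\epsilon\ge0$, $T_k(1+\epsilon)\ge\frac12\bigl(1+\epsilon+\sqrt{2\epsilon+\epsilon^2}\bigr)^k\ge\frac12(1+\sqrt{2\epsilon})^k$.

Second, let $\sigma_k(y)=\sum_l|[x^l]T_k|\,y^l$ for $y\ge0$. Then $\sigma_k(y)\le v^k$ with $v=y+\sqrt{y^2+1}$. Indeed $\sigma_0=1$, $\sigma_1=y\le v$, and the recurrence gives $\sigma_{k+1}\le2y\sigma_k+\sigma_{k-1}\le v^{k-1}(2yv+1)=v^{k+1}$, because $v^2=2yv+1$.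

**Proof of part 3, step 1: the polynomial.** By part 1, $2^t\ge q+1\ge3$, so $t\ge2$. Let $\mathcal M=\sum_i\mathbf 1_{A_i\times B_i}$ for an optimal cover. Then $\mathcal M=0$ exactly on $H$, and $\mathcal M\in\{1,\dots,t\}$ off $H$. For $k\ge1$ put
$$T(x)=T_k\Bigl(\frac{t+1-2x}{t-1}\Bigr)\Big/T_k\Bigl(\frac{t+1}{t-1}\Bigr)=\sum_lc_lx^l .$$
Then $T(0)=1$. For $1\le x\le t$ the argument $\frac{t+1-2x}{t-1}$ lies in $[-1,1]$, so $|T(j)|\le\tau:=1/T_k\bigl(1+\frac2{t-1}\bigr)$ for $1\le j\le t$. By the first estimate with $\epsilon=\frac2{t-1}$, where $\sqrt{2\epsilon}=2/\sqrt{t-1}\ge2/\sqrt t$,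
$$\tau\le2\Bigl(1+\frac2{\sqrt t}\Bigr)^{-k}\le2e^{-k/\sqrt t} .$$
Here we used $\ln(1+x)\ge x/2$ on $[0,2]$, which holds by concavity because it holds at $x=0$ and at $x=2$ ($\ln3>1$), and $2/\sqrt t\le\sqrt2$.

**Step 2: its coefficients are not too large.** Replacing every coefficient of $T_k$ and of $\frac{t+1-2x}{t-1}$ by its absolute value can only increase the sum of $|c_l|t^l$, and the denominator of $T$ is at least $1$. Hence
$$\sum_l|c_l|t^l\le\sigma_k\Bigl(\frac{t+1+2t}{t-1}\Bigr)\le\sigma_k(7)\le(7+\sqrt{50})^k\le15^k ,$$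
since $\frac{3t+1}{t-1}\le7$ is equivalent to $t\ge2$.

**Step 3: compare two bounds for $\langle F,E\rangle$.** Let $F=T(\mathcal M)$ entrywise. The entrywise power $\mathcal M^l$ is the sum, over all $l$-tuples $(i_1,\dots,i_l)$, of the indicators of the rectangles $\bigcap_jA_{i_j}\times\bigcap_jB_{i_j}$; that is $t^l$ rectangles (for $l=0$, the single rectangle $V_1\times V_2$). By Lemma 5, $|\langle F,E\rangle|\le\sum_l|c_l|t^l\,n\sqrt q\le15^kn\sqrt q$.

On the other side, $F=1$ on $H$, where $E=1-\frac{q+1}n$; and $|F|\le\tau$ off $H$, while $\sum_{u,v}|E_{uv}|\le n(q+1)+\frac{q+1}nn^2=2n(q+1)$. Hence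
$$\langle F,E\rangle\ge nD\Bigl(1-\frac{q+1}n\Bigr)-2\tau n(q+1)\ge n\Bigl(\tfrac47D-2\tau(q+1)\Bigr).$$

**Step 4: choose $k$.** Take $k=\bigl\lceil\sqrt t\,\ln\frac{16(q+1)}D\bigr\rceil$, which is at least $1$ since $D\le q+1$. Then $\tau\le2\cdot\frac D{16(q+1)}$, so $\tau(q+1)\le D/8$. Combining the two bounds, $15^k\sqrt q\ge(\frac47-\frac14)D\ge0.3D$. Take logarithms and use $k\le\sqrt t\ln\frac{16(q+1)}D+1$. $\blacksquare$

**Corollary 2.** Write $f_q(D)$ for the minimum of $\operatorname{cc}(\bar H)$ over $H\subseteq P_n$ of average degree at least $D$.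

- For each fixed $\delta\in(0,1)$ and all $2\le D\le q^{1-\delta}$: $\ \log_2q\le f_q(D)\le C_\delta(\log_2q)^{C_\delta}$. In particular, for $\varepsilon>0$ and $2\le D\le(\log_2q)^{1/\varepsilon}$, the inequality $\operatorname{cc}(\bar H)\ge D^\varepsilon$ does hold for graphs of average degree exactly $D$.
- Let $H$ and $t$ be as in Theorem 3. If $D\ge\eta q$ for a fixed $\eta>0$, then $t\ge c_\eta\log^2q$ for $q$ large, with $c_\eta>0$ depending only on $\eta$.
- Let $H$ and $t$ be as in Theorem 3. If $D\ge q+1-q^{1-c}$ with $0<c\le1$, then $t\ge q^c/8$.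

*Proof.* For the first item, the lower bound is part 1 applied to the actual average degree, which is at least $2$, and the upper bound is Theorem 2; and $D^\varepsilon\le\log_2q\le\operatorname{cc}(\bar H)$ in the stated range. For the second, $(q+1)/D\le\frac3{2\eta}$, so with $L=\ln(24/\eta)$, which is positive because $\eta q\le D\le q+1$ gives $\eta\le\frac32$, part 3 yields
$$(\sqrt t\,L+1)\ln15\ge\tfrac12\ln q+\ln(0.3\eta) .$$
For $q$ large the right side minus $\ln15$ is at least $\frac14\ln q$, so $\sqrt t\ge\frac{\ln q}{4L\ln15}$. For the third, $\max\{1,q+1-D\}\le q^{1-c}$, and part 2 applies. $\square$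

So the inequality of Problem 8.1 fails in every large plane $PG(2,q)$, at every $D$ between a suitable power of $\log q$ and $q^{1-\delta}$, while a power bound does hold for nearly complete subgraphs. These arguments leave undetermined the exact power of $\log q$ and the behavior in the window $q^{1-o(1)}\le D\le(1-\Omega(1))q$.
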